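# Faces of the separable cone: exposed exactly when $m+n\le 5$

## The classification and an explicit face with nine extreme rays

Let $m,n\ge 2$ be integers. Let $H_{mn}$ be the real vector space of Hermitian elements of $M_m\otimes M_n=M_{mn}$, with inner product $\langle X,Y\rangle=\operatorname{Tr}(XY)$. Let $S_1=S_1[M_m\otimes M_n]\subset H_{mn}$ be the cone of unnormalized separable states, that is, the convex cone generated by the operators $|\xi\otimes\eta\rangle\langle\xi\otimes\eta|$ with unit vectors $\xi\in\mathbb C^m$, $\eta\in\mathbb C^n$.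

**Theorem 1.** Every face of $S_1[M_m\otimes M_n]$ is exposed if and only if $m+n\le 5$, equivalently $mn\le 6$, that is, $(m,n)\in\{(2,2),(2,3),(3,2)\}$.

So the answer to the question "is every face of $S_1$ exposed, for all $m,n\ge2$?" is no. The negative half is explicit, and here are the data for it.

Let $m+n\ge 6$. Choose integers $a,b\ge 1$ with $a+b=4$, $a+1\le m$ and $b+1\le n$. This is possible: if $m,n\ge 3$ take $(2,2)$; if $m=2$ then $n\ge4$ and $(1,3)$ works; if $n=2$ then $m\ge 4$ and $(3,1)$ works. Number the standard bases from zero, $e_0,e_1,\dots$, and put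
$$u_z=\xi(z)\otimes\eta(z),\qquad \xi(z)=\sum_{i=0}^a z^ie_i,\qquad \eta(z)=\sum_{j=0}^b z^je_j\qquad(z\in\mathbb C),\qquad u_\infty=e_a\otimes e_b,$$
and $\rho_z=|u_z\rangle\langle u_z|$ for $z\in\mathbb C\cup\{\infty\}$. Fix a real number $c$ with $0<c<\frac{2}{3\sqrt3}$ and put
$$q(s)=s^3-s-c .\tag{1}$$
The discriminant of $q$ is $4-27c^2>0$, so $q$ has three distinct real roots $s_1,s_2,s_3$, and they are nonzero because $q(0)=-c\ne0$. With $\omega=e^{2\pi i/3}$ let
$$N=\{s_j\omega^k:\ j=1,2,3,\ k=0,1,2\}\subset\mathbb C\setminus\{0\}.\tag{2}$$
These are nine distinct points: if $s_j\omega^k=s_{j'}\omega^{k'}$, cubing gives $s_j^3=s_{j'}^3$, so $s_j=s_{j'}$ since both are real, and then $\omega^k=\omega^{k'}$, so $k=k'$.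

**Theorem 2.** Let $m+n\ge6$. Then $F=\operatorname{cone}\{\rho_z: z\in N\}$ is a face of $S_1[M_m\otimes M_n]$ that is not exposed. More precisely, every $W\in S_1^\circ$ that vanishes on $F$ also vanishes on $\rho_0\in S_1\setminus F$.

A concrete choice is $c=\frac{120}{343}$. The numbers $\frac87,-\frac57,-\frac37$ have sum $0$, sum of pairwise products $\frac{15-64}{49}=-1$, and product $\frac{120}{343}$, so they are the roots of $s^3-s-\frac{120}{343}$. Moreover $c^2=\frac{14400}{117649}<\frac{4}{27}$, as required.

The two conditions in Theorem 1 agree for $m,n\ge2$. If $m+n\le5$ the pair is $(2,2)$, $(2,3)$ or $(3,2)$, and $mn\le 6$. If $m+n\ge6$, then $(m-2)(n-2)\ge0$ gives $mn\ge2(m+n)-4\ge8$.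

## Faces, dual cones, and what "not exposed" looks like

Throughout, $C$ is a closed convex cone in a finite-dimensional real inner product space. The symbol $\operatorname{cone}E$ denotes the set of finite combinations of elements of $E$ with nonnegative coefficients, with $\operatorname{cone}\emptyset=\{0\}$. Faces are understood to be nonempty.

**Definition.** A face of $C$ is a convex subcone $F\subset C$ such that $x,y\in C$ and $x+y\in F$ imply $x,y\in F$. The dual cone is $C^\circ=\{y:\langle x,y\rangle\ge0\text{ for all }x\in C\}$. A face $F$ is exposed if $F=\{x\in C:\langle x,y\rangle=0\}$ for some $y\in C^\circ$.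

A face of a face is a face. Indeed, let $F$ be a face of $G$ and $G$ a face of $C$. If $x,y\in C$ and $x+y\in F\subset G$, then $x,y\in G$, and then $x,y\in F$. The corresponding statement for exposed faces can fail, and the standard planar picture shows how.

**Example (the stadium).** Let $K\subset\mathbb R^2$ be the convex hull of the two closed unit discs centered at $(-1,0)$ and $(1,0)$, and let $C=\{(t,tx,ty):t\ge0,\ (x,y)\in K\}$. Every point of $K$ has $y\le1$, and the points with $y=1$ form the segment $[-1,1]\times\{1\}$, because such a point must be a convex combination of disc points with $y=1$, and these are the two tops $(\pm1,1)$. So the cone $G$ over this segment is a face, exposed by the functional $t-y$ (in the coordinates of $\mathbb R^3$). The ray $F$ through $(1,1,1)$ is a face of $G$, since $(1,1)$ is an endpoint of the segment; hence $F$ is a face of $C$. Now let $\ell(x,y)=\alpha+\beta x+\gamma y$ be nonnegative on $K$ with $\ell(1,1)=0$. Along the arc $\theta\mapsto(1+\sin\theta,\cos\theta)$, which stays in $K$ for $\theta$ of both signs, $\ell$ has a minimum at $\theta=0$,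 so its derivative $\beta$ there is $0$. Hence $\ell=\gamma(y-1)$ vanishes on the whole segment. So $F$ is not exposed.

Two features of this example return below: the face $F$ is reached in two cuts, and a nonnegative function that vanishes at an interior point of a curve must vanish there to second order.

For $S_1$, a Hermitian $W$ lies in $S_1^\circ$ if and only if $\langle x\otimes y|W|x\otimes y\rangle\ge0$ for all $x,y$, because $\operatorname{Tr}(|v\rangle\langle v|W)=\langle v|W|v\rangle$. (Inner products are linear in the second variable.) Each cut we make has the following form.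

**Lemma 1.** Let $C=\operatorname{cone}E$ and let $L$ be a linear functional with $L\ge0$ on $E$. Then $\{x\in C:L(x)=0\}$ is a face of $C$, and it equals $\operatorname{cone}\{e\in E:L(e)=0\}$.

*Proof.* We have $L\ge0$ on $C$. If $x,y\in C$ and $L(x+y)=0$, then $L(x),L(y)\ge0$ have sum $0$, so both vanish; this is the face property. If $x=\sum\lambda_ie_i$ with $\lambda_i>0$, $e_i\in E$ and $L(x)=0$, then all $L(e_i)=0$. The reverse inclusion is clear. $\square$

In particular, the face exposed by $W\in S_1^\circ$ is generated by those $|x\otimes y\rangle\langle x\otimes y|$ with $\langle x\otimes y|W|x\otimes y\rangle=0$.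

## Faces that are exposed: rays, and all faces when $m+n\le5$

**Extreme rays.** For all $m,n$, the ray of a pure product state $\rho=|v\rangle\langle v|$, $\|v\|=1$, is exposed. Indeed $I-\rho\ge0$ lies in $S_1^\circ$, and $\langle x|I-\rho|x\rangle=0$ forces $x$ to be a multiple of $v$; apply Lemma 1.

**A two-dimensional face.** Let $m=n=2$. A product vector $x\otimes y$ in the span of $e_0\otimes e_0$ and $e_1\otimes e_1$ has $x_0y_1=x_1y_0=0$, so it is a multiple of one of these two vectors. Hence the projection onto the span of $e_0\otimes e_1$ and $e_1\otimes e_0$ exposes the cone generated by $|e_0\otimes e_0\rangle\langle e_0\otimes e_0|$ and $|e_1\otimes e_1\rangle\langle e_1\otimes e_1|$.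

For all faces at once in small dimension we use the partial transpose, $(A\otimes B)^\Gamma=A^{\mathrm T}\otimes B$ extended linearly. A PPT state is a positive $\varrho$ with $\varrho^\Gamma$ positive. Since $|x\otimes y\rangle\langle x\otimes y|^\Gamma=|\bar x\otimes y\rangle\langle\bar x\otimes y|$, separable states are PPT. As an example of a state that is not PPT, take $\Phi=e_0\otimes e_0+e_1\otimes e_1$. Then $|\Phi\rangle\langle\Phi|^\Gamma$ is the flip $x\otimes y\mapsto y\otimes x$, which has eigenvalue $-1$ on $e_0\otimes e_1-e_1\otimes e_0$. On elementary tensors one checks $\operatorname{Tr}(A^{\mathrm T}C)\operatorname{Tr}(BD)=\operatorname{Tr}(AC^{\mathrm T})\operatorname{Tr}(BD)$, so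
$$\operatorname{Tr}(XY^\Gamma)=\operatorname{Tr}(X^\Gamma Y).$$

**Proposition 1.** Every face of the cone of PPT states is exposed.

*Proof.* Let $F$ be a face, $\sigma$ a point of its relative interior, and $P_\sigma,Q_\sigma$ the projections onto $\ker\sigma$ and $\ker\sigma^\Gamma$. Put $y=P_\sigma+Q_\sigma^\Gamma$. For a PPT state $\varrho$,
$$\langle\varrho,y\rangle=\operatorname{Tr}\varrho P_\sigma+\operatorname{Tr}\varrho^\Gamma Q_\sigma\ge0,$$
so $y$ is in the dual cone. For positive $\varrho$, $\operatorname{Tr}\varrho P_\sigma=0$ means $\varrho P_\sigma=0$. So equality holds if and only if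
$$\ker\sigma\subset\ker\varrho\quad\text{and}\quad\ker\sigma^\Gamma\subset\ker\varrho^\Gamma.\tag{3}$$

Suppose (3) holds. Then $\varrho$ lives on $(\ker\sigma)^\perp$, where $\sigma$ is bounded below by its smallest positive eigenvalue. So $\sigma-\varepsilon\varrho\ge0$ for small $\varepsilon>0$. In the same way $\sigma^\Gamma-\varepsilon\varrho^\Gamma\ge0$ for small $\varepsilon>0$. Thus $\sigma-\varepsilon\varrho$ is PPT, and $\sigma=(\sigma-\varepsilon\varrho)+\varepsilon\varrho\in F$ gives $\varepsilon\varrho\in F$, so $\varrho\in F$.

Conversely let $\varrho\in F$. Since $\sigma$ is relatively interior, $\sigma+\delta(\sigma-\varrho)\in F$ for some $\delta>0$. Dividing by $1+\delta$ gives $\sigma-\varepsilon\varrho\in F$ with $\varepsilon=\frac{\delta}{1+\delta}$. So $\sigma\ge\varepsilon\varrho$ and $\sigma^\Gamma\ge\varepsilon\varrho^\Gamma$. If $v\in\ker\sigma$, then $0\ge\varepsilon\langle v|\varrho|v\rangle\ge 0$, so $v\in\ker\varrho$; likewise for $\Gamma$. Hence (3) holds, and $y$ exposes $F$. $\square$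

**The positive half of Theorem 1.** Let $m+n\le5$. Then $S_1$ equals the cone of PPT states (Størmer, Acta Math. 110 (1963); Woronowicz, Rep. Math. Phys. 10 (1976); in this form M., P. and R. Horodecki, Phys. Lett. A 223 (1996)). By Proposition 1 all its faces are exposed.

**Where this argument stops.** The first thing to try for general $m,n$ is to repeat the proof of Proposition 1 for a face of $S_1$, with $\sigma$ in its relative interior. The operator $y$ is in $S_1^\circ$, and the converse half goes through unchanged. The other half fails at one sentence. From (3) we get that $\sigma-\varepsilon\varrho$ is PPT, but the face property needs $\sigma-\varepsilon\varrho\in S_1$, and PPT need not imply separable. After Theorem 2 is proved we shall see that this step really does fail for the face $F$.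

## Product vectors on a curve of degree four

From now on $m+n\ge6$, with $a,b,c$ fixed as in the first section. We restrict attention to a face of $S_1$ whose generators form a one-parameter family, so that test operators become polynomials in $z$ and $\bar z$. Let $V\subset\mathbb C^m\otimes\mathbb C^n$ be the space of vectors
$$\sum_{i\le a,\ j\le b}h_{i+j}\,e_i\otimes e_j,\qquad h_0,\dots,h_4\in\mathbb C .$$
It has dimension $5$, since every value $0,\dots,4$ occurs as $i+j$. The vector $u_z$ lies in $V$ with $h_k=z^k$, and $u_\infty$ lies in $V$ with $h_k=\delta_{k4}$, because $i+j=4$ only for $(i,j)=(a,b)$. For example, if $(a,b)=(1,3)$, the coefficients of a vector in $V$ form the $2\times4$ array with rows $(h_0,h_1,h_2,h_3)$ and $(h_1,h_2,h_3,h_4)$, and product vectors correspond to arrays of rank one.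

**Lemma 2.** Every nonzero product vector in $V$ is a scalar multiple of $u_z$ for some $z\in\mathbb C\cup\{\infty\}$.

*Proof.* Let $0\ne x\otimes y\in V$. If $x_i\ne0$ for some $i>a$, then $x_iy_j=0$ for all $j$ gives $y=0$, a contradiction. So $x_i=0$ for $i>a$, and likewise $y_j=0$ for $j>b$. Since $x_iy_j$ depends only on $i+j$ for $i\le a$, $j\le b$,
$$x_iy_{j+1}=x_{i+1}y_j\qquad(0\le i<a,\ 0\le j<b).\tag{4}$$

Case $x_0\ne0\ne y_0$. Scale so that $x_0=y_0=1$. Then (4) with $i=j=0$ gives $x_1=y_1=:z$. With $i=0$ it gives $y_{j+1}=zy_j$, and with $j=0$ it gives $x_{i+1}=x_iy_1=zx_i$. So $x\otimes y=u_z$.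

Case $x_0=0$. Let $i_0\ge1$ be minimal with $x_{i_0}\ne0$. For $j<b$, (4) with $i=i_0-1$ gives $x_{i_0}y_j=x_{i_0-1}y_{j+1}=0$, so $y_j=0$. Thus $y=y_be_b$ with $y_b\ne0$. For $i<a$, (4) with $j=b-1$ gives $x_iy_b=x_{i+1}y_{b-1}=0$, so $x=x_ae_a$. Hence $x\otimes y$ is a multiple of $u_\infty$.

Case $y_0=0$. Exchange the roles of $x$ and $y$. $\square$

**Dictionary with polynomials.** For Hermitian $W$,
$$p_W(z):=\langle u_z|W|u_z\rangle=\sum_{k,l=0}^4w_{kl}\,\bar z^kz^l,\qquad w_{kl}=\sum_{\substack{i+j=k\\ i'+j'=l}}\langle e_i\otimes e_j|W|e_{i'}\otimes e_{j'}\rangle,\tag{5}$$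
where $i,i'\le a$ and $j,j'\le b$. The matrix $(w_{kl})$ is Hermitian, and $\langle u_\infty|W|u_\infty\rangle=w_{44}$.

Conversely, every Hermitian matrix $(w_{kl})_{0\le k,l\le4}$ arises from some Hermitian $W$. For each $k$ pick one $g_k=e_i\otimes e_j$ with $i\le a$, $j\le b$, $i+j=k$. Then $\langle g_k|u_z\rangle=z^k$ and $\langle g_k|u_\infty\rangle=\delta_{k4}$, so $W=\sum w_{kl}|g_k\rangle\langle g_l|$ works. Moreover a polynomial $\sum w_{kl}\bar z^kz^l$ that takes real values has a Hermitian coefficient matrix: conjugate it and compare coefficients, using that the functions $\bar z^kz^l$ are linearly independent. So every real-valued polynomial of degree at most $4$ in each of $z$ and $\bar z$ equals $p_W$ for some Hermitian $W$. This $W$ need not lie in $S_1^\circ$.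

**Few points on the curve do not suffice.** Let $P$ be the projection onto $V^\perp$. One might hope that a handful of the $\rho_z$ already spans a non-exposed face. But if $Z\subset\mathbb C\cup\{\infty\}$ is nonempty with at most four points, then $\operatorname{cone}\{\rho_z:z\in Z\}$ is an exposed face. To see this, take a holomorphic polynomial $g(z)=\sum_{k\le4}\gamma_kz^k$ whose zero set in $\mathbb C$ is exactly $Z\cap\mathbb C$, of degree $4$ if $\infty\notin Z$ (repeat a zero if necessary) and of degree less than $4$ if $\infty\in Z$. Put $\varphi=\sum\overline{\gamma_k}g_k$, so that $\langle\varphi|u_z\rangle=g(z)$ and $\langle\varphi|u_\infty\rangle=\gamma_4$. The positive operator $P+|\varphi\rangle\langle\varphi|$ vanishes on a nonzero product vector exactly when that vector lies in $V$ and is orthogonal to $\varphi$, that is, by Lemma 2, when it is a multiple of some $u_z$ with $z\in Z$.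

In particular the three real points $s_1,s_2,s_3$ alone give an exposed face. Let us see how much freedom $p_W$ has there. If $W\in S_1^\circ$ vanishes at these three points, then $p_W(s)$ is a real polynomial of degree at most $8$ on the real line, nonnegative, with double zeros at the $s_j$. So it equals $q(s)^2(A+Bs+Cs^2)$, and nothing so far forces $p_W(0)=c^2A$ to vanish. The three rotated copies of the points in (2) are there to remove this freedom.

## Averaging over cube roots of unity removes the coefficients of $s$ and $s^7$

**Step 1: every $W\in S_1^\circ$ that vanishes on $F$ vanishes on $\rho_0$.** The purpose of this step is the second assertion of Theorem 2.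

Let $W\in S_1^\circ$ vanish on $F$, and put $p=p_W$. Since each $u_z$ is a product vector, $p\ge0$ on $\mathbb C$, and $p=0$ on $N$. Average over rotations:
$$\tilde p(z)=\frac13\sum_{r=0}^2p(\omega^rz)=\sum_{\substack{0\le k,l\le4\\k\equiv l\ (\mathrm{mod}\ 3)}}w_{kl}\,\bar z^kz^l .\tag{6}$$
The second equality holds because the substitution $z\mapsto\omega^rz$ multiplies $\bar z^kz^l$ by $\omega^{r(l-k)}$, and $\frac13\sum_r\omega^{r(l-k)}$ is $1$ or $0$ according to whether $3\mid l-k$. We have $\tilde p\ge0$ and $\tilde p(0)=p(0)$. Since $\omega N=N$, also $\tilde p=0$ on $N$.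

On the real line, $\tilde p(s)=\sum_{k\equiv l}w_{kl}s^{k+l}$. The admissible pairs $(k,l)$ are $(k,k)$ for $0\le k\le4$, together with $(0,3),(3,0),(1,4),(4,1)$. The exponents $k+l$ are therefore $0,2,4,6,8$ and $3,5$. So $\tilde p(s)$ is a real polynomial of degree at most $8$ with no $s^1$ term and no $s^7$ term.

Since $\tilde p(s)\ge0$ on $\mathbb R$ and $\tilde p(s_j)=0$ for $j=1,2,3$, each $s_j$ is a zero of multiplicity at least two (or $\tilde p(s)$ is identically zero, which is covered by $A=B=C=0$ below). The $s_j$ are distinct, so $q^2$ divides $\tilde p(s)$: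
$$\tilde p(s)=q(s)^2(A+Bs+Cs^2),\qquad q(s)^2=s^6-2s^4-2cs^3+s^2+2cs+c^2 .\tag{7}$$
Now compare coefficients. Since $q^2$ has no $s^5$ term, the coefficient of $s^7$ on the right is $B$; hence $B=0$. The coefficient of $s^1$ is $2cA+c^2B$; hence $2cA=0$, and $A=0$ because $c\ne0$. Therefore
$$\operatorname{Tr}\rho_0W=p(0)=\tilde p(0)=c^2A=0 .$$

This explains the choice of $q$. The missing $s^2$ term of $q$ keeps $s^5$ out of $q^2$, so the $s^7$ coefficient isolates $B$. The nonzero product of the linear and constant terms of $q$ makes the $s^1$ coefficient detect $A$. What survives is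
$$\tilde p(s)=Cs^2q(s)^2 .\tag{8}$$

It remains to prove that $F$ is a face and that $\rho_0\notin F$. Formula (8) suggests what to do. A nonnegative polynomial whose restriction to the real line is $s^2q(s)^2=(s^4-s^2-cs)^2$ could cut the curve down to $N\cup\{0\}$. To build it as $|f|^2$, write $s^4-s^2-cs$ with monomials $\bar z^kz^l$ that all satisfy $l-k\equiv2\pmod 3$, so that $f(\omega z)=\omega^2f(z)$: use $\bar zz^3$, $z^2$ and $\bar z$ respectively.

## Three cuts from $S_1$ down to $F$

We construct faces $F\subset G\subset G_V\subset S_1$, each a face of the next. A face of a face is a face, so this makes $F$ a face of $S_1$.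

**Step 2: cut $S_1$ down to the curve.** As before, $P$ is the projection onto $V^\perp$. Since $P\ge0$, $P\in S_1^\circ$, and $G_V:=\{\rho\in S_1:\operatorname{Tr}\rho P=0\}$ is a face. A product vector $x$ satisfies $\langle x|P|x\rangle=0$ if and only if $x\in V$. By Lemmas 1 and 2,
$$G_V=\operatorname{cone}\{\rho_z:z\in\mathbb C\cup\{\infty\}\}.$$

**Step 3: cut the curve down to the ten points $N\cup\{0\}$.** Let
$$f(z)=\bar z(z^3-c)-z^2=\bar zz^3-c\bar z-z^2 .\tag{9}$$
Then
$$|f(z)|^2=(\bar zz^3-c\bar z-z^2)(z\bar z^3-cz-\bar z^2)$$
is real, has degree at most $3+1=4$ in $z$ and at most $1+3=4$ in $\bar z$, and its coefficient at $\bar z^4z^4$ is $1$. By the dictionary there is a Hermitian $Y$ with $p_Y=|f|^2$. Then $\operatorname{Tr}\rho_zY=|f(z)|^2\ge0$ for $z\in\mathbb C$, and $\operatorname{Tr}\rho_\infty Y=1>0$. So the functional $\operatorname{Tr}(\,\cdot\,Y)$ is nonnegative on the generators of $G_V$. By Lemma 1, $G:=\{\rho\in G_V:\operatorname{Tr}\rho Y=0\}$ is a face of $G_V$ and $G=\operatorname{cone}\{\rho_z:f(z)=0\}$. Here $Y$ only has to be nonnegative on $G_V$; membership in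 $S_1^\circ$ is not needed.

The zero set of $f$ is exactly $N\cup\{0\}$. Clearly $f(0)=0$. For $z\ne0$,
$$zf(z)=z^3(|z|^2-1)-c|z|^2 .$$
If $f(z)=0$, then $z^3(|z|^2-1)=c|z|^2>0$. The factor $|z|^2-1$ is real and nonzero, so $z^3$ is real and nonzero. Let $s$ be the real cube root of $z^3$; then $z=s\omega^k$ for some $k$. The equation becomes $s^3(s^2-1)=cs^2$. Dividing by $s^2$ gives $s^3-s-c=0$, so $s$ is one of the $s_j$ and $z\in N$. Conversely, for $z=s_j\omega^k$ the same equations read backwards give $zf(z)=0$, so $f(z)=0$. Therefore
$$G=\operatorname{cone}\{\rho_z:z\in N\cup\{0\}\}.$$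

**Step 4: cut off the point $0$.** We need a functional that vanishes on the nine $\rho_z$ with $z\in N$ and is positive on $\rho_0$. No sign condition elsewhere is required. By Step 1 there is no such functional in $S_1^\circ$, so we must use this freedom. A polynomial in rotation-invariant monomials has no $s^1$ term on the real line, while $q$ does have one. Multiplying $q$ by $s-c$ removes it:
$$(s-c)q(s)=s^4-cs^3-s^2+c^2 .\tag{10}$$
So let
$$h(z)=c^2-|z|^2-\tfrac c2(z^3+\bar z^3)+|z|^4 ,$$
which is real and of degree at most $3$ in each of $z,\bar z$, and choose a Hermitian $X$ with $p_X=h$. At $z=s\omega^k$ with $s$ real we have $z^3=\bar z^3=s^3$, so $h(z)=c^2-s^2-cs^3+s^4=(s-c)q(s)$ by (10). Hence $h=0$ on $N$, while $h(0)=c^2>0$. So $\operatorname{Tr}(\,\cdot\,X)$ is nonnegative on the generators of $G$ and vanishes exactly on those with $z\in N$. By Lemma 1,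
$$\{\rho\in G:\operatorname{Tr}\rho X=0\}=\operatorname{cone}\{\rho_z:z\in N\}=F$$
is a face of $G$, hence of $S_1$. Since $\operatorname{Tr}\rho_0X=c^2\ne0$ and $X$ vanishes on $F$, we have $\rho_0\notin F$.

**Step 5: conclusion.** By Steps 2–4, $F$ is a face of $S_1$ and $\rho_0\in S_1\setminus F$. By Step 1, every $W\in S_1^\circ$ that vanishes on $F$ vanishes on $\rho_0$ too. So no $W\in S_1^\circ$ satisfies $F=\{\rho\in S_1:\operatorname{Tr}\rho W=0\}$, and $F$ is not exposed. This proves Theorem 2. Together with the case $m+n\le5$ treated above, it proves Theorem 1. $\blacksquare$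

One can see directly that the $X$ of Step 4 is not in $S_1^\circ$. On the real line $h(s)=(s-c)q(s)$, and $q(c)=c^3-2c\ne0$ since $0<c^2<2$. So $h$ has simple zeros at the $s_j$ and changes sign there. It takes negative values at points $z$ outside $N\cup\{0\}$, which Step 3 has already discarded.

**The failing sentence of the PPT argument, revisited.** Let $\sigma=\sum_{z\in N}\rho_z$, a relative interior point of $F$, and let $y=P_\sigma+Q_\sigma^\Gamma$ be as in Proposition 1. Then $y\in S_1^\circ$ and $\operatorname{Tr}\sigma y=0$. So $y$ vanishes on every $\rho_z$ with $z\in N$, hence on $F$. By Theorem 2 it vanishes on $\rho_0$. Thus (3) holds with $\varrho=\rho_0$, and $\sigma-\varepsilon\rho_0$ is PPT for all small $\varepsilon>0$. It is not separable, since otherwise $\sigma=(\sigma-\varepsilon\rho_0)+\varepsilon\rho_0\in F$ would force $\rho_0\in F$.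

## The simplicial cone $G$ and its facet $F$

**Proposition 2.** The cone $G$ is simplicial with ten extreme rays, and $F$ is a facet of it, of dimension $9$.

*Proof.* It suffices to show that the ten operators $\rho_z$, $z\in N\cup\{0\}$, are linearly independent. In a linear relation among them, pairing with $X$ gives $c^2$ times the coefficient of $\rho_0$, so that coefficient is $0$. Now suppose $\sum_{j,k}\alpha_{jk}\rho_{s_j\omega^k}=0$. The matrix elements of $\rho_z$ between the vectors $e_i\otimes e_j$ with $i\le a$, $j\le b$ are all the monomials $\bar z^\mu z^\nu$, $0\le\mu,\nu\le4$. At $z=s_j\omega^k$ this monomial equals $s_j^{\mu+\nu}\omega^{k(\nu-\mu)}$. With $\hat\alpha_j^{(r)}=\sum_k\alpha_{jk}\omega^{rk}$ we get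
$$\sum_j\hat\alpha_j^{(r)}s_j^{\mu+\nu}=0\qquad\text{whenever }\nu-\mu\equiv r\pmod 3 .$$
For $r=0$, the pairs $(\mu,\nu)=(0,0),(1,1),(0,3)$ give the exponents $0,2,3$. For $r=1$, the pairs $(0,1),(2,0),(1,2)$ give the exponents $1,2,3$. For $r=2$, exchange $\mu$ and $\nu$ to get $1,2,3$ again. On the set $\{s_1,s_2,s_3\}$ we have $s^3=s+c$ with $c\ne0$. So $1,s^2,s^3$ span the same functions as $1,s,s^2$, and so do $s,s^2,s^3$. The functions $1,s,s^2$ span all functions on three distinct points. Hence all $\hat\alpha_j^{(r)}=0$. Inverting the discrete Fourier transform in $k$ gives all $\alpha_{jk}=0$. $\square$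

## An exposed face of an exposed face that is not exposed

In the stadium, $F$ was exposed in $G$ and $G$ was exposed in $C$. In Step 3, however, $G$ was cut out by a $Y$ that need not lie in $S_1^\circ$. When one factor has dimension at least $4$ we can do better.

**Proposition 3.** If $\max(m,n)\ge4$, exposedness is not transitive in $S_1$: there are an exposed face $G$ of $S_1$ and an exposed face $F$ of $G$ such that $F$ is not exposed in $S_1$.

*Proof.* By flipping the factors, assume $n\ge4$, and use $(a,b)=(1,3)$. Let
$$\varphi=e_1\otimes e_3-c\,e_1\otimes e_0-e_0\otimes e_2,$$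
and let $\Gamma$ be the partial transpose on the first factor. Since $\langle x|A^{\mathrm T}|x\rangle=\langle\bar x|A|\bar x\rangle$, we have
$$\langle x\otimes y|\,\bigl(|\varphi\rangle\langle\varphi|\bigr)^\Gamma\,|x\otimes y\rangle=|\langle\varphi|\bar x\otimes y\rangle|^2\ge0 .$$
So $W_0=P+\bigl(|\varphi\rangle\langle\varphi|\bigr)^\Gamma\in S_1^\circ$. At $u_z$, where $x=e_0+ze_1$ and $y=e_0+ze_1+z^2e_2+z^3e_3$, the second term gives $|\bar zz^3-c\bar z-z^2|^2=|f(z)|^2$. At $u_\infty=e_1\otimes e_3$ it gives $1$. Both terms of $W_0$ are nonnegative on product vectors. So $W_0$ vanishes on a nonzero product vector exactly when it is a multiple of $u_z$ with $f(z)=0$. Hence $W_0$ exposes exactly $G$. By Step 4, $F$ is exposed in $G$ by $X$, and by Theorem 2, $F$ is not exposed in $S_1$. Moreover, any exposed face that contains $F$ contains $\rho_0$ by Step 1, hence contains $G$; so $G$ is the smallest exposed face containing $F$. $\square$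

## Consequence for spectrahedral cones

A spectrahedral cone is one of the form $\{x\in\mathbb R^d:x_1A_1+\dots+x_dA_d\ge0\}$ with fixed Hermitian matrices $A_i$. All faces of a spectrahedral cone are exposed (Ramana–Goldman, J. Global Optim. 7 (1995)). A linear isomorphism of cones carries faces to faces and nonnegative functionals to nonnegative functionals, so it preserves exposedness. By Theorem 2, for $m+n\ge6$ the cone $S_1$ is not linearly isomorphic to a spectrahedral cone. For $m+n\le5$ it is one, namely the PPT cone, which is given by the conditions $\varrho\ge0$ and $\varrho^\Gamma\ge0$, linear in $\varrho$.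

## Several tensor factors

The cone of fully separable states on $\mathbb C^{n_1}\otimes\cdots\otimes\mathbb C^{n_k}$ is generated by the operators $|x\rangle\langle x|$ with $x=x^{(1)}\otimes\cdots\otimes x^{(k)}$.

**Proposition 4.** Let $k\ge2$, $n_1,\dots,n_k\ge2$ and $\sum_r(n_r-1)\ge4$. Then the cone of fully separable states on $\mathbb C^{n_1}\otimes\cdots\otimes\mathbb C^{n_k}$ has a non-exposed face.

*Proof.* Choose integers $0\le a_r\le n_r-1$ with $\sum a_r=4$ and at least two of them nonzero: start with $a_1=a_2=1$ and the rest $0$, and raise entries within their bounds until the sum is $4$. Put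
$$u_z=\bigotimes_r\sum_{i\le a_r}z^ie_i,\qquad u_\infty=\bigotimes_re_{a_r},$$
and let $V$ be the space of vectors $\sum_{i_r\le a_r}h_{i_1+\dots+i_k}\,e_{i_1}\otimes\cdots\otimes e_{i_k}$. It contains all $u_z$ and $u_\infty$.

First we show that every nonzero product vector $\bigotimes_rx^{(r)}\in V$ is a multiple of some $u_z$, $z\in\mathbb C\cup\{\infty\}$. If $x^{(r)}_i\ne0$ for some $i>a_r$, multiply by nonzero components of the other factors to get a nonzero component at a place where vectors of $V$ vanish, a contradiction. So $x^{(r)}_i=0$ for $i>a_r$; in particular, factors with $a_r=0$ are multiples of $e_0$. For a pair $r\ne s$ with $a_r,a_s\ge1$, fix nonzero components of all other factors. Then $x^{(r)}_ix^{(s)}_j$ depends only on $i+j$ for $i\le a_r$, $j\le a_s$. So (4) holds for this pair, and the case analysis in the proof of Lemma 2, which used only $a,b\ge1$, applies. Either $x^{(r)}$ and $x^{(s)}$ are multiples of $\sum z^ie_i$ (sums up to $a_r$ and $a_s$) with a common $z\in\mathbb C$, or they are multiples of $e_{a_r}$ and $e_{a_s}$, the case $z=\infty$. Since $a_r\ge1$, the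 parameter is determined by $x^{(r)}$ alone: it is $x^{(r)}_1/x^{(r)}_0$ if $x^{(r)}_0\ne0$, and $\infty$ otherwise. So all pairs have the same parameter.

Next, the dictionary (5) holds with $w_{\kappa\lambda}$ equal to the sum of the matrix elements of $W$ over multi-indices with entries $i_r,i'_r\le a_r$ and sums $\kappa$ and $\lambda$. For the converse, $g_\kappa$ is any basis vector $e_{i_1}\otimes\cdots\otimes e_{i_k}$ with $i_r\le a_r$ and sum $\kappa$, where $0\le\kappa\le4$. The value at $u_\infty$ is again $w_{44}$, because the index sum is $4$ only at $(a_1,\dots,a_k)$.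

Now set $\rho_z=|u_z\rangle\langle u_z|$ and $F=\operatorname{cone}\{\rho_z:z\in N\}$. Step 1 used only that $p_W$ has degree at most $4$ in each of $z,\bar z$ and that the $u_z$ are product vectors. So every $W$ in the dual cone that vanishes on $F$ vanishes on $\rho_0$. Step 2, with the projection onto $V^\perp$ and the description of product vectors just proved, gives the face generated by all $\rho_z$, $z\in\mathbb C\cup\{\infty\}$. Steps 3 and 4 used only the polynomials $|f|^2$ and $h$, the value $1$ at $u_\infty$, and Lemma 1. They show that $F$ is a face and $\rho_0\notin F$. Hence $F$ is not exposed. $\square$
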